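\title{Commutators on $C[0,1]$}

\begin{abstract}
We show that a bounded operator $T$ on $C[0,1]$ fails to be a commutator $AB-BA$ of bounded operators if and only if $T=\lambda I+S$, where $\lambda\neq0$ and the adjoint of $S$ has separable range. The operators $S$ with this property form a proper ideal, so the only obstruction to being a commutator on $C[0,1]$ is the one given by Wintner's theorem. The proof passes to the Cantor set, treats the measures $T^*\delta_x$ as the rows of a matrix, and finds a copy $Y$ of the space such that $Y\oplus TY$ is a complemented direct sum. The result extends to complemented subspaces of $C[0,1]$ with non-separable dual.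
\end{abstract}

\section{Introduction}\label{sec:intro}

All Banach spaces are complex. For a Banach space $X$ we write $\mathcal{L}(X)$ for the algebra of bounded linear operators on $X$, and ``ideal'' means two-sided ideal. An operator $T\in\mathcal{L}(X)$ is a \emph{commutator} if $T=[A,B]:=AB-BA$ for some $A,B\in\mathcal{L}(X)$.

Wintner's theorem states that the identity of a unital Banach algebra is not a commutator. It excludes more than the scalars. Let $\mathcal{J}$ be a proper ideal of $\mathcal{L}(X)$. It contains no invertible operator, and every operator at distance less than $1$ from $I$ is invertible, so $\overline{\mathcal{J}}$ is again a proper ideal and $\mathcal{L}(X)/\overline{\mathcal{J}}$ is a unital Banach algebra. If $\lambda I+S=[A,B]$ with $\lambda\neq0$ and $S\in\mathcal{J}$, then the identity of the quotient is the commutator of the images of $\lambda^{-1}A$ and $B$, which is impossible. Hence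
\begin{equation}\label{eq:wintner}
\lambda I+S \text{ is not a commutator if } \lambda\neq0 \text{ and } S \text{ lies in a proper ideal of } \mathcal{L}(X).
\end{equation}

\begin{definition}
A Banach space $X$ is a \emph{Wintner space} if every operator on $X$ that is not a commutator has the form $\lambda I+S$ with $\lambda\neq0$ and $S$ in a proper ideal of $\mathcal{L}(X)$.
\end{definition}

The question treated here, taken from \cite{source}, is whether $C[0,1]$ is a Wintner space. We prove that it is.

The property can fail, even for spaces $C(K)$. If $K$ has $n$ points, $2\le n<\infty$, then $\mathcal{L}(C(K))=M_n(\mathbb{C})$ has no proper ideal other than $\{0\}$. A rank-one idempotent is not scalar, and it is not a commutator because its trace is $1$. So $C(K)$ is not a Wintner space: the trace is a second obstruction.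

This obstruction disappears in a space that splits into infinitely many copies of itself. Let $c_0(X)$ be the space of sequences $x=(x_0,x_1,\dots)$ in $X$ with $\|x_n\|\to0$, under the supremum norm, and let
\begin{equation}\label{eq:shifts}
R(x_0,x_1,\dots)=(0,x_0,x_1,\dots),\qquad L(x_0,x_1,\dots)=(x_1,x_2,\dots).
\end{equation}
Then $LR=I$, and $[L,R]=I-RL$ is the projection onto the $0$-th coordinate. The block analog of the rank-one idempotent is therefore a commutator. Since $C[0,1]$ is isomorphic to $c_0(C[0,1])$, one expects \eqref{eq:wintner} to be the only obstruction there, and the task is to find the right ideal.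

The space $C[0,1]$ is separable, but its dual is not: the point masses $\delta_x$ are at mutual distance $2$. We call an operator small if its adjoint removes this non-separability. For a Banach space $X$ put
\[
\mathcal{M}(X)=\{S\in\mathcal{L}(X): S^*X^* \text{ is norm separable}\}.
\]
This is an ideal, because $(S_1+S_2)^*X^*\subset S_1^*X^*+S_2^*X^*$ and $(ASB)^*X^*\subset B^*(S^*X^*)$. It is proper when $X^*$ is non-separable, since then $I\notin\mathcal{M}(X)$.

\begin{theorem}\label{thm:main}
Let $X=C[0,1]$ and $T\in\mathcal{L}(X)$. Then $T$ is not a commutator if and only if $T=\lambda I+S$ with $\lambda\neq0$ and $S\in\mathcal{M}(X)$. In particular, $C[0,1]$ is a Wintner space.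
\end{theorem}

We write $\cong$ for isomorphism of Banach spaces. A \emph{copy} of $X$ in $Z$ is a closed subspace of $Z$ isomorphic to $X$. An operator $S$ \emph{fixes} a copy $Y$ of $X$ if $S|_Y$ is an isomorphism onto its image, that is, if $S$ is bounded below on $Y$.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] Let $Z$ be isomorphic to a complemented subspace of $C[0,1]$ with $Z^*$ non-separable (for instance $Z=C(K)$ with $K$ any uncountable compact metric space). Then $Z$ is a Wintner space, and its non-commutators are exactly the operators $\lambda I+S$ with $\lambda\neq0$ and $S\in\mathcal{M}(Z)$.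
\item[(b)] For such $Z$, the ideal $\mathcal{M}(Z)$ is the largest proper ideal of $\mathcal{L}(Z)$, and it equals the set of operators that fix no copy of $C[0,1]$.
\item[(c)] Let $K$ be an uncountable compact metric space and $T\in\mathcal{L}(C(K))$. Then $T$ is not a commutator if and only if there is $\lambda\neq0$ such that $\{T^*\delta_x-\lambda\delta_x:x\in K\}$ is norm separable. In that case $\lambda$ is unique, and $T^*\delta_x(\{x\})=\lambda$ for all but countably many $x\in K$.
\item[(d)] For $Z$ as in (a), every operator on $Z$ is a sum of two commutators, and the commutators are norm dense in $\mathcal{L}(Z)$ but not closed.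
\end{enumerate}
\end{theorem}

Part (d) confirms that there is no trace: a linear functional on $\mathcal{L}(Z)$ that vanishes on commutators is zero. Part (c) is easy to apply.

\begin{example}
On $C[0,1]$, let $Tf=gf$ with $g\in C[0,1]$. Then $T^*\delta_x=g(x)\delta_x$. If $T$ is not a commutator, (c) gives $g=\lambda\neq0$ off a countable set, hence everywhere by continuity. So multiplication by $g$ is a commutator unless $g$ is a nonzero constant. Let $Tf=f\circ\varphi$ with $\varphi:[0,1]\to[0,1]$ continuous. Then $T^*\delta_x=\delta_{\varphi(x)}$, and if $T$ is not a commutator, (c) gives $\varphi(x)=x$ off a countable set. So every composition operator other than $I$ is a commutator.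
\end{example}

\subsection*{The method}
By \eqref{eq:wintner}, it remains to show that every $T\in\mathcal{M}(X)$ and every $T\notin\mathbb{C}I+\mathcal{M}(X)$ is a commutator. A non-scalar matrix $T$ has a vector $y$ such that $y$ and $Ty$ are linearly independent: if an off-diagonal entry $t_{ij}$ is nonzero take $y=e_j$, and if $T$ is diagonal with $t_{11}\neq t_{22}$ take $y=e_1+e_2$. In a basis that starts with $y,Ty$, the matrix has a zero in the corner. The proof imitates this with vectors replaced by copies of $X$. Section~\ref{sec:algebra} shows that $T$ is a commutator as soon as there is a copy $Y$ of $X$ fixed by $T$ such that $Y\oplus TY$ is a complemented direct sum. To find $Y$ we pass to the Cantor set $\Delta$ and regard the measures $T^*\delta_x$ as the rows of a matrix indexed by $\Delta$, with diagonal entries $T^*\delta_x(\{x\})$ (Section~\ref{sec:kernel}). If the diagonal is not constant off a countable set, then $T$ behaves on a suitable perfect set like a two-valued multiplication operator (Section~\ref{sec:alpha}). If the diagonal is constant, equal to $\lambda$, but $T-\lambda I\notin\mathcal{M}(X)$,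 then the off-diagonal part is large, and Rosenthal's theorem produces $Y$ (Section~\ref{sec:beta}).

\section{The space $C(\Delta)$}\label{sec:background}

\subsection*{The Cantor set}
Let $\Delta=\{0,1\}^{\mathbb{N}}$. For $y\in\Delta$, the cylinder $V_n(y)$ is the set of points that agree with $y$ in the first $n$ coordinates. These sets are clopen, there are $2^n$ of them at level $n$, and they decrease to $\{y\}$ and form a neighborhood base at $y$. A \emph{perfect set} is a nonempty compact set without isolated points. Every perfect subset of $\Delta$ is homeomorphic to $\Delta$, so it is uncountable and carries an atomless Borel probability measure (the image of the coin-tossing measure). If $Q$ is perfect and $V$ is a clopen set that meets $Q$, then $Q\cap V$ is perfect.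

Every nonempty closed $Q\subset\Delta$ is a retract of $\Delta$: there is a continuous $r:\Delta\to Q$ with $r|_Q=\mathrm{id}$. For $x\notin Q$ let $r(x)$ be the lexicographically first point of $Q\cap V_n(x)$, with $n$ the largest index for which this set is nonempty. If $V_k(x)=V_k(y)$, then either this cylinder meets $Q$ and contains both $r(x)$ and $r(y)$, or it misses $Q$ and $r(x)=r(y)$; this gives continuity. The map $f\mapsto f\circ r$ is a projection on $C(\Delta)$ with range isometric to $C(Q)$ and kernel $\{f:f|_Q=0\}$.

\subsection*{Isomorphisms}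
Milutin's theorem states that $C(K)\cong C(\Delta)$ for every uncountable compact metric space $K$. If $J:X\to Z$ is an isomorphism, then $T\mapsto JTJ^{-1}$ is an algebra isomorphism that preserves commutators and maps $\mathcal{M}(X)$ onto $\mathcal{M}(Z)$, since $(JSJ^{-1})^*Z^*=(J^{-1})^*S^*X^*$. So it suffices to prove Theorem~\ref{thm:main} for $C(\Delta)$. From now on
\[
X=C(\Delta),
\]
and finite direct sums carry the maximum norm.

\begin{lemma}\label{lem:iso}
\begin{enumerate}
\item[(a)] A finite direct sum of copies of $X$ is isometric to $X$, and $c_0(X)\cong X$.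
\item[(b)] (Pe{\l}czy\'nski decomposition) If $Z$ is isomorphic to a complemented subspace of $X$ and contains a complemented copy of $X$, then $Z\cong X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A finite disjoint union of copies of $\Delta$ is homeomorphic to $\Delta$, which gives the first claim. Let $W=c_0(X)$. The complement of the point $\mathbf{0}=(0,0,\dots)$ in $\Delta$ is the disjoint union of the cylinders $V_n(\mathbf{0})\setminus V_{n+1}(\mathbf{0})$, $n\ge0$, which shrink to $\mathbf{0}$. So the functions that vanish at $\mathbf{0}$ form a space isometric to $W$, and $X\cong W\oplus\mathbb{C}$. Splitting off one coordinate gives $W\cong X\oplus W$, and interleaving gives $W\oplus W\cong W$. Hence $W\cong X\oplus W\cong W\oplus\mathbb{C}\oplus W\cong W\oplus\mathbb{C}\cong X$.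

(b) Write $X\cong Z\oplus Z'$ and $Z\cong X\oplus X'$. Then $Z\cong X\oplus X\oplus X'\cong X\oplus Z$, and
\[
X\cong c_0(Z\oplus Z')\cong c_0(Z)\oplus c_0(Z')\cong Z\oplus c_0(Z)\oplus c_0(Z')\cong Z\oplus X .\qedhere
\]
\end{proof}

We use two theorems on copies of $C(\Delta)$.

\begin{theorem}[Pe{\l}czy\'nski \cite{pelczynski}]\label{thm:pel}
If $Z$ is a separable Banach space and $Y\subset Z$ is a copy of $C(\Delta)$, then $Y$ contains a copy of $C(\Delta)$ that is complemented in $Z$.
\end{theorem}

\begin{theorem}[Rosenthal \cite{rosenthal}]\label{thm:ros}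
If $U:C(\Delta)\to Z$ is a bounded operator into a Banach space and $U^*Z^*$ is non-separable, then $U$ fixes a copy of $C(\Delta)$.
\end{theorem}

\subsection*{Measures and Borel maps}
For a compact metric space $K$, the dual of $C(K)$ is the space $M(K)$ of complex Borel measures with norm $\|\sigma\|=|\sigma|(K)$, where $|\sigma|$ is the total variation measure. A measure has at most countably many atoms, and $|\sigma|(\{y\})=|\sigma(\{y\})|$. If $U\subset K$ is clopen, the functions that vanish off $U$ form the space $C(U)$, so
\begin{equation}\label{eq:variation}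
|\sigma|(U)=\sup\Big\{\Big|\int f\,d\sigma\Big| : f\in C(K),\ \|f\|\le1,\ f=0 \text{ off } U\Big\}.
\end{equation}
The perfect set theorem states that every uncountable Borel subset of $\Delta$ contains a perfect set. Luzin's theorem states that if $m$ is a finite Borel measure on a compact metric space $K$ and $g$ is a Borel map from $K$ to a separable metric space, then for each $\eta>0$ there is a compact $K'\subset K$ with $m(K\setminus K')<\eta$ and $g|_{K'}$ continuous. Together they turn Borel data into continuous data.

\begin{lemma}\label{lem:luzin}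
Let $B\subset\Delta$ be an uncountable Borel set and $g$ a Borel map from $B$ to a separable metric space. Then $g|_Q$ is continuous for some perfect $Q\subset B$.
\end{lemma}

\begin{proof}
Take a perfect set in $B$ and an atomless probability measure on it. Luzin's theorem gives a compact subset of positive measure on which $g$ is continuous. This subset is uncountable because the measure is atomless, so it contains a perfect set.
\end{proof}

\section{Block matrices that are commutators}\label{sec:algebra}

This section uses only Lemma~\ref{lem:iso}. The first observation is that off-diagonal blocks are never an obstruction.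

\begin{lemma}\label{lem:offdiag}
Let $V=U_1\oplus U_2$ be a Banach space and let $T=\begin{pmatrix}T_{11}&T_{12}\\ T_{21}&T_{22}\end{pmatrix}\in\mathcal{L}(V)$. If $T_{11}$ and $T_{22}$ are commutators, then so is $T$.
\end{lemma}

\begin{proof}
Let $T_{ii}=[A_i,B_i]$. Adding a scalar to $B_2$ does not change $[A_2,B_2]$, and we use this freedom to move $B_2$ far from $B_1$. Fix $c>\|B_1\|+\|B_2\|$ and put $B_2'=B_2+cI$. For
\[
A=\begin{pmatrix}A_1&A_{12}\\ A_{21}&A_2\end{pmatrix},\qquad B=\begin{pmatrix}B_1&0\\0&B_2'\end{pmatrix}
\]
we have
\[
[A,B]=\begin{pmatrix}T_{11}&A_{12}B_2'-B_1A_{12}\\ A_{21}B_1-B_2'A_{21}&T_{22}\end{pmatrix}.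
\]
The map $A_{12}\mapsto A_{12}B_2'-B_1A_{12}=cA_{12}+(A_{12}B_2-B_1A_{12})$ on $\mathcal{L}(U_2,U_1)$ is $c$ times the identity plus a map of norm less than $c$, so it is invertible by the Neumann series. The map $A_{21}\mapsto A_{21}B_1-B_2'A_{21}=-cA_{21}+(A_{21}B_1-B_2A_{21})$ on $\mathcal{L}(U_1,U_2)$ is invertible for the same reason. Choose $A_{12}$ and $A_{21}$ that are mapped to $T_{12}$ and $T_{21}$.
\end{proof}

The next example contains the whole algebraic argument.

\begin{example}\label{ex:model}
Let $v_1\neq v_2$ be scalars and $T(f_1,f_2)=(v_1f_1,v_2f_2)$ on $X\oplus X$. If $v_1,v_2\ne0$, neither diagonal block is a commutator, so Lemma~\ref{lem:offdiag} does not apply directly. Take $Y=\{(h,h):h\in X\}$, the analog of the vector $e_1+e_2$, so that $TY=\{(v_1k,v_2k):k\in X\}$. The operator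
\begin{equation}\label{eq:A}
A(h,k)=(h+v_1k,\ h+v_2k)
\end{equation}
is invertible because its scalar matrix has determinant $v_2-v_1\neq0$; this says $X\oplus X=Y\oplus TY$. Put $\tau=v_1+v_2$. From $v_i^2=-v_1v_2+\tau v_i$ we get $TA(h,0)=A(0,h)$ and $TA(0,k)=A(-v_1v_2k,\tau k)$, that is,
\[
A^{-1}TA=\begin{pmatrix}0&-v_1v_2I\\ I&\tau I\end{pmatrix}.
\]
For scalar matrices the trace $\tau$ cannot be removed. Here we can move half of $\tau I$ to the other corner. Let $q$ be a projection on $X$ with $qX\cong\ker q\cong X$. Then
\[
\begin{pmatrix}I&\tau q\\0&I\end{pmatrix}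
\begin{pmatrix}0&-v_1v_2I\\ I&\tau I\end{pmatrix}
\begin{pmatrix}I&-\tau q\\0&I\end{pmatrix}
=\begin{pmatrix}\tau q&-v_1v_2I\\ I&\tau(I-q)\end{pmatrix}.
\]
A projection whose range and kernel are isomorphic to $X$ is similar to $I-RL$ on $c_0(X)$: identify the range with the coordinate $0$, and the kernel, which is isomorphic to $c_0(X)$, with the coordinates $n\ge1$. Since $\tau(I-RL)=[\tau L,R]$, both diagonal blocks are commutators, and so is $T$ by Lemma~\ref{lem:offdiag}.
\end{example}

In general the diagonal blocks are not multiples of projections. They are still annihilated on the left by a projection onto a copy of $X$, and this is enough. We allow a compact error, which is needed for the operators in $\mathcal{M}(X)$.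

\begin{lemma}\label{lem:shift}
Let $V$ be a Banach space, $T\in\mathcal{L}(V)$, and let $P$ be a projection on $V$ with $PV\cong X$ and $\ker P\cong X$. If $PT$ is compact, then $T$ is a commutator.
\end{lemma}

On $c_0(X)$ we have $[GL,R]=G-RGL$ for every $G$, so it suffices to solve $G-RGL=T$. The formal solution is $G=\sum_{n\ge0}R^nTL^n$, and the difficulty is convergence. For $T=I$ the $j$-th coordinate of the sum applied to $x$ is $(j+1)x_j$, which is unbounded, as Wintner's theorem requires. If $T$ has range in the $0$-th coordinate, the terms lie in different coordinates and do not accumulate. Compactness of $PT$ puts us close to this situation. The hypothesis that $PV$ is large cannot be dropped: for $P$ of finite rank, $PI$ is compact.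

\begin{proof}
Since $PV\cong X\cong c_0(X)$, we may identify $V=\ker P\oplus PV$ with $c_0(X)$ so that $\ker P$ is the coordinate $0$ and $PV$ consists of the coordinates $n\ge1$. Let $p_n:c_0(X)\to X$ be the coordinate maps. They have norm $1$ and tend to $0$ pointwise, hence uniformly on the relatively compact image of the unit ball under $PT$. As $p_nT=p_nPT$ for $n\ge1$, we get $\|p_nT\|\to0$.

We make these norms summable by regrouping. Choose $1=m_1<m_2<\cdots$ with $\|p_kT\|\le2^{-n}$ for $k\ge m_n$ and $n\ge2$. Keep the coordinate $0$, and group the coordinates $k\in[m_n,m_{n+1})$ into a single new coordinate $n$. By Lemma~\ref{lem:iso}(a) each block is isometric to $X$, so the regrouped space is again $c_0(X)$, and the new coordinate maps satisfy $\|p_nT\|\le2^{-n}$ for $n\ge2$. Thus we may assume $s:=\sum_{n}\|p_nT\|<\infty$.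

Since $p_jR^n=p_{j-n}$ for $n\le j$ and $p_jR^n=0$ for $n>j$, the formal series leads to the definition
\[
p_jGx=\sum_{n=0}^{j}p_{j-n}TL^nx ,\qquad j\ge0 .
\]
Then $\|p_jGx\|\le\sum_{n\le j}\|p_{j-n}T\|\,\|L^nx\|\le s\|x\|$. The middle term tends to $0$ as $j\to\infty$: for fixed $N\le j$, the terms with $n<N$ contribute at most $\|x\|\sum_{i>j-N}\|p_iT\|$, the others at most $s\|L^Nx\|$, and $\|L^Nx\|\to0$. So $G\in\mathcal{L}(c_0(X))$. We have $p_0RGL=0$, and for $j\ge1$
\[
p_jRGL=p_{j-1}GL=\sum_{n=0}^{j-1}p_{j-1-n}TL^{n+1}=\sum_{n=1}^{j}p_{j-n}TL^n .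
\]
Hence $p_j(G-RGL)=p_jT$ for all $j$, and $T=G-RGL=(GL)R-R(GL)$.
\end{proof}

We now generalize Example~\ref{ex:model}. The copy $Y$ is presented as the range of an operator $E$, and complementation of $Y\oplus TY$ is expressed by a left inverse; this is the form in which the hypothesis will be verified.

\begin{proposition}\label{prop:displace}
Let $T,E\in\mathcal{L}(X)$ and define $\Phi:X\oplus X\to X$ by $\Phi(h,k)=Eh+TEk$. If there is a bounded operator $\rho:X\to X\oplus X$ with $\rho\Phi$ invertible, then $T$ is a commutator.
\end{proposition}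

\begin{proof}
Since $\rho\Phi$ is bounded below, so is $\Phi$. The operator $\Pi=\Phi(\rho\Phi)^{-1}\rho$ satisfies $\Pi\Phi=\Phi$ and has range in the range of $\Phi$, so it is a projection onto that range. Put $Y=EX=\Phi(X\oplus0)$ and $W=\ker\Pi$. Then $TY=\Phi(0\oplus X)$, both $Y$ and $TY$ are copies of $X$, and $X=Y\oplus TY\oplus W$. The norms $\|Eh\|$ and $\|TEh\|$ are both equivalent to $\|h\|$, so $T|_Y$ is an isomorphism onto $TY$.

Let $Z=TY\oplus W$. With respect to $X=Y\oplus Z$,
\[
T=\begin{pmatrix}0&B\\ C&D\end{pmatrix},
\]
where $C=T|_Y:Y\to Z$ is an isomorphism onto $TY$. Nothing is known about $D$. We use $C$ to remove the part of $D$ that lands in one half of $TY$. Write $TY=Z_0\oplus Z_1$ with $Z_0\cong Z_1\cong X$, let $q$ be the projection of $Z=Z_0\oplus Z_1\oplus W$ onto $Z_0$, and let $F=C^{-1}qD:Z\to Y$. Then $T$ is similar to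
\[
\begin{pmatrix}I&F\\0&I\end{pmatrix}\begin{pmatrix}0&B\\ C&D\end{pmatrix}\begin{pmatrix}I&-F\\0&I\end{pmatrix}
=\begin{pmatrix}FC&B+FD-FCF\\ C&D-CF\end{pmatrix}.
\]
The block $FC\in\mathcal{L}(Y)$ has range in $C^{-1}Z_0$. It is annihilated by the projection of $Y$ onto $C^{-1}Z_1\cong X$ along $C^{-1}Z_0\cong X$, so it is a commutator by Lemma~\ref{lem:shift}. This is why only half of $TY$ is used. The block $D-CF=(I-q)D\in\mathcal{L}(Z)$ is annihilated by $q$. Here $qZ=Z_0\cong X$, and $\ker q=Z_1\oplus W$ is complemented in $X$ and contains the complemented copy $Z_1$ of $X$, so $\ker q\cong X$ by Lemma~\ref{lem:iso}(b). By Lemma~\ref{lem:shift}, $D-CF$ is a commutator. Lemma~\ref{lem:offdiag} completes the proof.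
\end{proof}

Since $\Phi(-\lambda k,k)=(T-\lambda I)Ek$, the hypothesis forces $T-\lambda I$ to fix the copy $EX$ for every scalar $\lambda$. In view of Theorem~\ref{thm:more}(b), it cannot hold for $T\in\mathcal{M}(X)$, and these operators need a separate argument.

\section{The rows and the diagonal of an operator}\label{sec:kernel}

Let $K$ be a compact metric space and $T\in\mathcal{L}(C(K))$. The measures $T^*\delta_x$, $x\in K$, satisfy
\[
Tf(x)=\int f\,d(T^*\delta_x),\qquad \|T^*\delta_x\|\le\|T\|,
\]
and $x\mapsto T^*\delta_x$ is weak*-continuous, because $Tf$ is continuous for each $f$. We call $T^*\delta_x$ the \emph{row} of $T$ at $x$. Membership in the ideal can be read from the rows.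

\begin{lemma}\label{lem:kernel}
For a compact metric space $K$ and $S\in\mathcal{L}(C(K))$ the following are equivalent.
\begin{enumerate}
\item[(i)] $S\in\mathcal{M}(C(K))$.
\item[(ii)] The set $\{S^*\delta_x:x\in K\}$ is norm separable.
\item[(iii)] There is a finite positive Borel measure $\mu$ on $K$ with $S^*\delta_x\ll\mu$ for all $x\in K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) implies (ii) because subsets of separable metric spaces are separable.

(ii)$\Rightarrow$(iii). Let $(d_n)$ be dense in $\{S^*\delta_x\}$ and $\mu=\sum_n2^{-n}(1+\|d_n\|)^{-1}|d_n|$. If $\mu(B)=0$, then $d_n(B)=0$ for all $n$, and $S^*\delta_x(B)=0$ follows by approximation in norm.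

(iii)$\Rightarrow$(i). Fix $m\in M(K)$. Let $\mathcal{H}$ be the set of bounded Borel functions $f$ such that $x\mapsto\int f\,d(S^*\delta_x)$ is Borel and
\[
\int f\,d(S^*m)=\int\Big(\int f\,d(S^*\delta_x)\Big)\,dm(x).
\]
For $f\in C(K)$ both sides equal $\int Sf\,dm$. The set $\mathcal{H}$ is a vector space, and it is closed under pointwise limits of uniformly bounded sequences: apply dominated convergence to each $S^*\delta_x$, and then to $m$, using $\|S^*\delta_x\|\le\|S\|$. By the monotone class theorem, $\mathcal{H}$ contains all bounded Borel functions. Taking $f=1_B$ with $\mu(B)=0$ gives $S^*m(B)=0$. So $S^*M(K)$ is contained in the space of measures absolutely continuous with respect to $\mu$. This space is isometric to $L_1(\mu)$, which is separable because $C(K)$ is separable and dense in it.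
\end{proof}

When the rows lie in a separable space, weak*-continuity improves to norm continuity on a perfect set, and norm continuity means compactness.

\begin{proposition}\label{prop:ideal}
Every $T\in\mathcal{M}(X)$ is a commutator.
\end{proposition}

\begin{proof}
Consider $x\mapsto T^*\delta_x$ as a map from $\Delta$ to the separable metric space $F=T^*X^*$. For $\gamma\in F$ and $t>0$ the set
\[
\{x:\|T^*\delta_x-\gamma\|\le t\}=\bigcap_{\|f\|\le1}\Big\{x:\Big|Tf(x)-\int f\,d\gamma\Big|\le t\Big\}
\]
is closed. Every open subset of $F$ is a countable union of closed balls; this is where separability is used. So the map is Borel for the norm topology, and by Lemma~\ref{lem:luzin} it is norm continuous on a perfect set $Q$. Replacing $Q$ by $Q\cap V_1(x_0)$ for some $x_0\in Q$, we may assume $Q\subset V$ with $V\neq\Delta$ clopen.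

For $\|f\|\le1$ we have $|Tf(x)-Tf(y)|\le\|T^*\delta_x-T^*\delta_y\|$, so $\{(Tf)|_Q:\|f\|\le1\}$ is bounded and equicontinuous. By the Arzel\`a--Ascoli theorem, $f\mapsto(Tf)|_Q$ is compact. Let $r:\Delta\to Q$ be a retraction and $Pf=f\circ r$. Then $PTf=(Tf)|_Q\circ r$, so $PT$ is compact, and $PX\cong C(Q)\cong X$. The space $\ker P$ is complemented in $X$ and contains $1_{\Delta\setminus V}X\cong C(\Delta\setminus V)\cong X$, which is the range of the projection $f\mapsto1_{\Delta\setminus V}f$. So $\ker P\cong X$ by Lemma~\ref{lem:iso}(b), and Lemma~\ref{lem:shift} applies.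
\end{proof}

Now fix $T\in\mathcal{L}(X)$. We split each row into its diagonal and off-diagonal parts:
\[
\nu_x=T^*\delta_x,\qquad a(x)=\nu_x(\{x\}),\qquad \sigma_x=\nu_x-a(x)\delta_x .
\]
Then $\sigma_x(\{x\})=0$, the measures $\sigma_x$ and $\delta_x$ are mutually singular, and so
\begin{equation}\label{eq:split}
Tf(x)=a(x)f(x)+\int f\,d\sigma_x,\qquad \|\sigma_x\|=\|\nu_x\|-|a(x)| .
\end{equation}
For a single $x$, the measure $|\sigma_x|$ gives small mass to a small neighborhood of $x$. We need one neighborhood that works for uncountably many $x$ in it, and weak*-continuity is too weak for this: if $y_n\to y$ with $y_n\ne y$, then $\delta_{y_n}-\delta_y\to0$ weak*, while each of these measures has variation $2$ near $y$. Continuity of the norm excludes such cancellation. Call a compact set $Q'\subset\Delta$ \emph{regular} (for $T$) if the functions $a$ and $x\mapsto\|\nu_x\|$ are continuous on $Q'$. A union of two disjoint regular sets is regular.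

\begin{lemma}\label{lem:regular}
\begin{enumerate}
\item[(a)] The function $(x,y)\mapsto\nu_x(\{y\})$ is Borel on $\Delta\times\Delta$; in particular $a$ is Borel.
\item[(b)] Every uncountable Borel subset of $\Delta$ contains a perfect regular set.
\item[(c)] Let $Q'$ be regular, $\varepsilon>0$, and let $F\subset Q'$ be a finite set with $\nu_p(\{q\})=0$ for all distinct $p,q\in F$. Then there is a clopen $V\supset F$ with $|\sigma_x|(V)<\varepsilon$ for all $x\in Q'\cap V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\nu_x(\{y\})=\lim_n\nu_x(V_n(y))$, and $\nu_x(V_n(y))=\sum_U1_U(y)\,(T1_U)(x)$, summed over the cylinders $U$ of level $n$, is continuous in $(x,y)$. A pointwise limit of continuous functions is Borel.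

(b) The function $\|\nu_x\|=\sup_{\|f\|\le1}|Tf(x)|$ is lower semicontinuous, hence Borel. Apply Lemma~\ref{lem:luzin} to $x\mapsto(a(x),\|\nu_x\|)$.

(c) Let $U$ be clopen. By \eqref{eq:variation} and \eqref{eq:split}, $|\sigma_x|(U)$ is the supremum of the functions $|Tf(x)-a(x)f(x)|$ over $f$ with $\|f\|\le1$ and $f=0$ off $U$. These are continuous on $Q'$, so $x\mapsto|\sigma_x|(U)$ is lower semicontinuous on $Q'$. The same holds for $\Delta\setminus U$, and $\|\sigma_x\|$ is continuous on $Q'$ by \eqref{eq:split}, so $|\sigma_x|(U)=\|\sigma_x\|-|\sigma_x|(\Delta\setminus U)$ is also upper semicontinuous. Thus $x\mapsto|\sigma_x|(U)$ is continuous on $Q'$.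

For $p\in F$ we have $\sigma_p(\{p\})=0$, and $\sigma_p(\{q\})=\nu_p(\{q\})=0$ for $q\in F\setminus\{p\}$, so $|\sigma_p|(F)=0$. The clopen sets $U_n=\bigcup_{q\in F}V_n(q)$ decrease to $F$, so there is $n$ with $|\sigma_p|(U_n)<\varepsilon$ for all $p\in F$. By continuity at each point of $F$, there is $k\ge n$ with $|\sigma_x|(U_n)<\varepsilon$ for all $x\in Q'\cap U_k$. Take $V=U_k\subset U_n$.
\end{proof}

By \eqref{eq:split}, part (c) says that for $f$ vanishing off $V$, the function $Tf$ agrees on $Q'\cap V$ with $af$ up to $\varepsilon\|f\|$. Localized in this way, $T$ is multiplication by its diagonal.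

\section{Non-constant diagonal}\label{sec:alpha}

\begin{proposition}\label{prop:alpha}
Let $T\in\mathcal{L}(X)$ and suppose there is no $\lambda\in\mathbb{C}$ such that $a(x)=\lambda$ for all but countably many $x$. Then $T$ is a commutator.
\end{proposition}

We find perfect sets $Q_1,Q_2$ on which $a$ is close to distinct values $v_1,v_2$, and show that $T$, read on $Q_1\cup Q_2$, is a small perturbation of the operator in Example~\ref{ex:model}.

\begin{proof}
\emph{Two values of the diagonal.} Let $\mathbb{D}(v,\eta)$ be the open disc with center $v$ and radius $\eta$, and let $\Lambda$ be the set of $v\in\mathbb{C}$ such that $a^{-1}(\mathbb{D}(v,\eta))$ is uncountable for every $\eta>0$. The set $\mathbb{C}\setminus\Lambda$ is covered by discs with countable preimage, and countably many of them suffice, so $a^{-1}(\mathbb{C}\setminus\Lambda)$ is countable. Hence $\Lambda\neq\emptyset$, and $\Lambda=\{\lambda\}$ would give $a=\lambda$ off a countable set. Fix $v_1\neq v_2$ in $\Lambda$ and let $A$ be the invertible operator \eqref{eq:A} on $X\oplus X$. Fix $\varepsilon>0$ such that $2\varepsilon\|A^{-1}\|<1$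 and the discs $\mathbb{D}(v_1,\varepsilon)$, $\mathbb{D}(v_2,\varepsilon)$ are disjoint. By Lemma~\ref{lem:regular}(a),(b) there are perfect regular sets $Q_i'\subset a^{-1}(\mathbb{D}(v_i,\varepsilon))$. They are disjoint, so $Q'=Q_1'\cup Q_2'$ is regular.

\emph{Two points that do not interact.} The functions in our copy $Y$ will repeat the same $h$ near a point $q_1\in Q_1'$ and near a point $q_2\in Q_2'$. So the rows near $q_1$ must have little off-diagonal mass near $q_2$ as well, and conversely; this fails if $q_2$ is an atom of $\nu_{q_1}$. Let $m_i$ be an atomless probability measure on $Q_i'$. The sets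
\[
\{(x,y)\in Q_1'\times Q_2':\nu_x(\{y\})\neq0\},\qquad \{(x,y)\in Q_1'\times Q_2':\nu_y(\{x\})\neq0\}
\]
are Borel by Lemma~\ref{lem:regular}(a). For fixed $x$ the section of the first set consists of atoms of $\nu_x$, so it is countable and $m_2$-null; for fixed $y$ the section of the second set is countable and $m_1$-null. By Fubini's theorem both sets are $m_1\times m_2$-null. Choose $(q_1,q_2)$ outside their union. Lemma~\ref{lem:regular}(c) with $F=\{q_1,q_2\}$ gives a clopen $V\ni q_1,q_2$ with $|\sigma_x|(V)<\varepsilon$ for all $x\in Q'\cap V$. The sets $Q_i=Q_i'\cap V$ are perfect; let $Q=Q_1\cup Q_2$.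

\emph{The operators $E$ and $\rho$.} Let $\theta_i:Q_i\to\Delta$ be homeomorphisms, let $\theta:Q\to\Delta$ be the continuous map that equals $\theta_i$ on $Q_i$, and let $r:\Delta\to Q$ be a retraction. Define
\[
Eh=1_V\cdot(h\circ\theta\circ r),\qquad \rho f=(f\circ\theta_1^{-1},\,f\circ\theta_2^{-1})\qquad(h,f\in X).
\]
Then $\|Eh\|\le\|h\|$, the function $Eh$ vanishes off $V$, and $Eh=h\circ\theta_i$ on $Q_i$ because $Q\subset V$. In particular $\rho Eh=(h,h)$. For $x\in Q_i$ and $k\in X$, \eqref{eq:split} gives
\[
|TEk(x)-v_ik(\theta_ix)|\le|a(x)-v_i|\,\|k\|+|\sigma_x|(V)\,\|k\|\le2\varepsilon\|k\|,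
\]
that is, $\|\rho TEk-(v_1k,v_2k)\|\le2\varepsilon\|k\|$. With $\Phi(h,k)=Eh+TEk$ we have $(\rho\Phi-A)(h,k)=\rho TEk-(v_1k,v_2k)$, so $\|\rho\Phi-A\|\le2\varepsilon<\|A^{-1}\|^{-1}$. Hence $\rho\Phi=A\big(I+A^{-1}(\rho\Phi-A)\big)$ is invertible, and Proposition~\ref{prop:displace} applies.
\end{proof}

\section{Constant diagonal}\label{sec:beta}

\begin{proposition}\label{prop:beta}
Let $T\in\mathcal{L}(X)$ and $\lambda\in\mathbb{C}$. Suppose that $a(x)=\lambda$ for all $x$ outside a countable set $N$, and that $S=T-\lambda I\notin\mathcal{M}(X)$. Then $T$ is a commutator.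
\end{proposition}

Theorem~\ref{thm:ros} shows at once that $S$ fixes a copy $Y$ of $X$, but this does not separate $TY$ from $Y$: the operator $T=2I$ equals $I+S$ with $S=I\notin\mathcal{M}(X)$. The additional information is that $S$ has zero diagonal off $N$. In the matrix picture, a nonzero entry $t_{ij}$ with $i\neq j$ means that $e_j$ vanishes at $i$ while $Te_j$ does not. Accordingly we look for a perfect set $Q$ and a copy $Y$ of $X$ whose elements vanish on $Q$, such that $f\mapsto(Tf)|_Q$ is bounded below on $Y$. Restriction to $Q$ then distinguishes $TY$ from $Y$.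

\begin{proof}
\emph{Step 1: a perfect set of separated rows.} By Lemma~\ref{lem:kernel}, $\{S^*\delta_x:x\in\Delta\}$ is non-separable. For each $n$ let $\Gamma_n\subset\Delta$ be a maximal set with $\|S^*\delta_x-S^*\delta_y\|>1/n$ for distinct $x,y\in\Gamma_n$. By maximality the rows indexed by $\bigcup_n\Gamma_n$ are dense in the set of all rows, so some $\Gamma_n$ is uncountable. Put $\Gamma=\Gamma_n$ and $\delta=1/n$ for this $n$.

The set $\Gamma$ need not be Borel, so we replace it by a perfect set with the same separation. Remove from $\Gamma$ all points that lie in a cylinder meeting $\Gamma$ in a countable set. Only countably many points are removed, and afterward every neighborhood of a point of $\Gamma$ contains uncountably many points of $\Gamma$. The set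
\[
O=\{(x,y)\in\Delta\times\Delta:\|S^*\delta_x-S^*\delta_y\|>\delta\}
\]
is symmetric, and it is open because $\|S^*\delta_x-S^*\delta_y\|=\sup_{\|f\|\le1}|Sf(x)-Sf(y)|$ is lower semicontinuous. We construct cylinders $U_s$ meeting $\Gamma$, indexed by finite $0$-$1$ words $s$, starting from $U_\emptyset=\Delta$. Given $U_s$, pick distinct $x_0,x_1\in\Gamma\cap U_s$. Then $(x_0,x_1)\in O$, so for large $k$ the cylinders $U_{s0}=V_k(x_0)$ and $U_{s1}=V_k(x_1)$ are disjoint, lie in $U_s$, and satisfy $U_{s0}\times U_{s1}\subset O$. The level of $U_s$ increases strictly with the length $|s|$, so $K_0=\bigcap_j\bigcup_{|s|=j}U_s$ is a compact set with exactly one point for each infinite $0$-$1$ word; it is uncountable. Distinct points of $K_0$ lie in $U_{s0}$ and $U_{s1}$, in some order, for the word $s$ at which their branches split, so $(x,y)\in O$ for all distinct $x,y\in K_0$.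

By Lemma~\ref{lem:regular}(b) there is a perfect regular set $K_1\subset K_0\setminus N$. For $x\in K_1$ we have $a(x)=\lambda$, so $S^*\delta_x=\nu_x-\lambda\delta_x=\sigma_x$. This is where the hypothesis on the diagonal enters.

\emph{Step 2: the rows are small on $Q$.} Fix $x_0\in K_1$. Lemma~\ref{lem:regular}(c) with $F=\{x_0\}$ gives a clopen $V\ni x_0$ with $|\sigma_x|(V)<\delta/4$ for $x\in Q:=K_1\cap V$. The set $Q$ is perfect, and
\begin{equation}\label{eq:Q}
|\sigma_x|(Q)<\delta/4\ \ (x\in Q),\qquad \|\sigma_x-\sigma_y\|>\delta\ \ (x\neq y \text{ in } Q).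
\end{equation}
So the rows indexed by $Q$ are still separated after their parts on $Q$ are discarded.

\emph{Step 3: a copy of $X$ vanishing on $Q$.} To force the copy given by Theorem~\ref{thm:ros} to vanish on $Q$, we compose with a projection first. Let $r:\Delta\to Q$ be a retraction, let $P_0f=f-f\circ r$ be the associated projection onto $\{f:f|_Q=0\}$, and define $U:X\to C(Q)$ by $Uf=(SP_0f)|_Q$. For $x\in Q$,
\[
Uf(x)=\int(f-f\circ r)\,d\sigma_x,\qquad\text{so}\qquad U^*\delta_x=\sigma_x-r_*\sigma_x ,
\]
where the push-forward $r_*\sigma_x$ is carried by $Q$. Hence $U^*\delta_x$ and $\sigma_x$ agree on Borel subsets of $\Delta\setminus Q$, and \eqref{eq:Q} gives, for distinct $x,y\in Q$,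
\[
\|U^*\delta_x-U^*\delta_y\|\ge|\sigma_x-\sigma_y|(\Delta\setminus Q)\ge\|\sigma_x-\sigma_y\|-|\sigma_x|(Q)-|\sigma_y|(Q)>\frac{\delta}{2}.
\]
As $Q$ is uncountable, $U^*C(Q)^*$ is non-separable. By Theorem~\ref{thm:ros} there are a copy $Y_0$ of $X$ in $X$ and $c>0$ with $\|Uf\|\ge c\|f\|$ for $f\in Y_0$. Since $U=UP_0$ and $\|P_0\|\le2$, for $f\in Y_0$ we have
\[
\|U\|\,\|P_0f\|\ge\|Uf\|\ge c\|f\|,\qquad \|U(P_0f)\|=\|Uf\|\ge\frac c2\,\|P_0f\| .
\]
So $Y=P_0Y_0$ is a copy of $X$ and $U$ is bounded below on $Y$. For $f\in Y$ we have $f|_Q=0$ and $P_0f=f$, so $(Tf)|_Q=(Sf)|_Q=Uf$. Thus $J:Y\to C(Q)$, $Jf=(Tf)|_Q$, is an isomorphism onto its image.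

\emph{Step 4: complementation.} We need a copy $Y_2\subset Y$ that is complemented in $X$ while $JY_2$ is complemented in $C(Q)$. Theorem~\ref{thm:pel}, applied to $JY\subset C(Q)$, gives a copy $Y_1\subset Y$ of $X$ and a projection $\pi_1$ of $C(Q)$ onto $JY_1$. Applied to $Y_1\subset X$, it gives a copy $Y_2\subset Y_1$ of $X$ and a projection $\varpi$ of $X$ onto $Y_2$. Then $\pi=J\varpi J^{-1}\pi_1$ is a projection of $C(Q)$ onto $JY_2$. Let $E$ be an isomorphism of $X$ onto $Y_2$, regarded as an operator on $X$, and define
\[
\rho f=\big(E^{-1}\varpi f,\ E^{-1}J^{-1}\pi(f|_Q)\big),\qquad \Phi(h,k)=Eh+TEk .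
\]
Since $(Eh)|_Q=0$ and $(TEk)|_Q=JEk\in JY_2$, we obtain
\[
\rho\Phi(h,k)=\big(h+E^{-1}\varpi TEk,\ k\big).
\]
This operator has the inverse $(h,k)\mapsto(h-E^{-1}\varpi TEk,\ k)$, so Proposition~\ref{prop:displace} applies.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We work with $X=C(\Delta)$. Since $X^*$ is non-separable, $\mathcal{M}(X)$ is a proper ideal, and the ``if'' direction is \eqref{eq:wintner}. Conversely, let $T$ not be a commutator. By Proposition~\ref{prop:alpha} there is $\lambda$ with $a=\lambda$ off a countable set. By Proposition~\ref{prop:beta}, $S=T-\lambda I\in\mathcal{M}(X)$. By Proposition~\ref{prop:ideal}, $\lambda\neq0$.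
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(a) We may assume that $Z\subset X$ is the range of a projection $P:X\to Z$. For $z^*\in Z^*$ the functional $P^*z^*$ extends $z^*$, so $\|P^*z^*\|\ge\|z^*\|$ and $P^*Z^*$ is non-separable. By Theorem~\ref{thm:ros}, $P$ fixes a copy $Y_0$ of $X$, so $PY_0$ is a copy of $X$ in the separable space $Z$. By Theorem~\ref{thm:pel}, $Z$ contains a complemented copy of $X$, and $Z\cong X$ by Lemma~\ref{lem:iso}(b). For $Z=C(K)$ this isomorphism is Milutin's theorem. Now apply Theorem~\ref{thm:main}. In (b) and (d) we may therefore take $Z=X$.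

(b) Let $S\notin\mathcal{M}(X)$. By Theorem~\ref{thm:ros}, $S$ fixes a copy $Y$ of $X$. By Theorem~\ref{thm:pel} there are a copy $H\subset SY$ of $X$ and a projection $\pi$ of $X$ onto $H$. Let $Y'=(S|_Y)^{-1}H$ and let $j:X\to Y'$ be an isomorphism. Then
\[
j^{-1}(S|_{Y'})^{-1}\pi\,S\,j=I,
\]
so every ideal that contains $S$ equals $\mathcal{L}(X)$. Hence the proper ideal $\mathcal{M}(X)$ contains every proper ideal, and every operator outside it fixes a copy of $C[0,1]$. Conversely, let $S$ fix a copy $Y$ of $C[0,1]$. For $y^*\in Y^*$, the functional $y^*\circ(S|_Y)^{-1}$ on $SY$ extends by the Hahn--Banach theorem to some $x^*\in X^*$, and $(S^*x^*)|_Y=y^*$. So restriction to $Y$ maps $S^*X^*$ continuously onto the non-separable space $Y^*$, and $S\notin\mathcal{M}(X)$.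

(c) By Lemma~\ref{lem:kernel} applied to $S=T-\lambda I$, the set $\{T^*\delta_x-\lambda\delta_x\}$ is separable if and only if $T-\lambda I\in\mathcal{M}(C(K))$. So the equivalence follows from (a). If $T-\lambda I$ and $T-\lambda'I$ both lie in $\mathcal{M}(C(K))$, then so does $(\lambda-\lambda')I$, which forces $\lambda=\lambda'$. Finally let $\mu$ be as in Lemma~\ref{lem:kernel}(iii). If $T^*\delta_x(\{x\})\neq\lambda$, then $S^*\delta_x(\{x\})\neq0$, so $x$ is one of the countably many atoms of $\mu$.

(d) Let $P$ be a projection on $X$ with $PX\cong\ker P\cong X$, and let $T\in\mathcal{L}(X)$. Since $(I-P)PT=0$ and $P(I-P)T=0$, Lemma~\ref{lem:shift}, applied with the projections $I-P$ and $P$, shows that $PT$ and $(I-P)T$ are commutators. Their sum is $T$.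

For every scalar $\zeta$, the operator $P-\zeta I$ acts as $1-\zeta$ on $PX$ and as $-\zeta$ on $\ker P$. One of these scalars is nonzero, so $P-\zeta I$ fixes a copy of $X$, and $P\notin\mathbb{C}I+\mathcal{M}(X)$ by (b). Let $T$ be a non-commutator. Then $T\in\mathbb{C}I+\mathcal{M}(X)$, and this set is a linear subspace, so $T+tP\notin\mathbb{C}I+\mathcal{M}(X)$ for $t\neq0$. By Theorem~\ref{thm:main}, $T+tP$ is a commutator, and $T+tP\to T$ as $t\to0$. So the commutators are dense. They are not closed, because $I$ is not a commutator.
\end{proof}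

\begin{remark}
The description of the non-commutators in Theorem~\ref{thm:more}(a) needs $Z^*$ to be non-separable. Otherwise $\mathcal{M}(Z)=\mathcal{L}(Z)$, and the commutator $0=I+(-I)$ has the form $\lambda I+S$ with $\lambda\neq0$ and $S\in\mathcal{M}(Z)$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Commutators on $\left(\sum \ell_q\right)_p$},
\texttt{https://www.impan.pl/download/pdf/sm206-2-5}.

\bibitem{pelczynski}
Pe{\l}czy\'nski, Studia Math. 31 (1968), 513--522.

\bibitem{rosenthal}
Rosenthal, Israel J. Math. 13 (1972), 361--378.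

\end{thebibliography}
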